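# Global rate monotonic scheduling and the utilization bound $\lambda+m\ln\frac{2}{1+\lambda}$

## 1. The guess $m\ln 2$, tested on small task sets

**Definition (periodic task).** A task $\tau_i$ has a worst-case execution time $c_i>0$ and a period $T_i\ge c_i$. It releases a job at times $o_i,o_i+T_i,o_i+2T_i,\dots$ for some offset $o_i\ge0$. Each job needs $c_i$ units of execution, and its deadline is $T_i$ after its release. The utilization of $\tau_i$ is $u_i=c_i/T_i$, and $U=\sum_i u_i$ is the total utilization. We write $\tau_i=(c_i,T_i)$.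

**Definition (global preemptive RM).** There are $m\ge2$ identical processors. Tasks are ranked by period, a shorter period meaning higher priority, and ties are broken by a fixed order of the indices. Jobs of one task are served earliest release first. At each instant the (at most) $m$ highest-priority released, unfinished jobs execute. Preemption and migration are free, but a job never runs on two processors at once. A task set is schedulable if every job meets its deadline. A guarantee for a class of task sets must hold for every choice of offsets and every tie-breaking order.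

On one processor the classical Liu–Layland theorem says that $U\le\ln2$ suffices. So the first guess for $m$ processors is that $U\le m\ln2$ suffices. Let us test it.

**Test 1 (one heavy task).** Take $m$ tasks $(\varepsilon,1)$ and one task $(1,1)$ that loses all ties. Release everything at time $0$. All processors are busy with small tasks during $[0,\varepsilon]$, so the heavy task receives at most $1-\varepsilon$ by its deadline $1$ and misses it. Here $U=1+m\varepsilon$, while $m\ln 2\ge 2\ln2>1.38$. The guess fails for every $m\ge2$.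

**Test 2 (no utilization above one half).** Let $m=2$, $\tau_1=\tau_2=(\frac14+\eta,\frac34)$ and $\tau_3=(\frac12,1)$ with $0<\eta\le\frac18$, all released at $0$. Both processors are busy with $\tau_1,\tau_2$ on $[0,\frac14+\eta]$ and again on $[\frac34,1]$. So $\tau_3$ gets only $\frac12-\eta$ by time $1$. As $\eta\to0$, $U\to\frac12+2\cdot\frac13=\frac76\approx1.167<2\ln2\approx1.386$. The guess fails again.

**Test 3 (refining Test 2).** Replace the pair by two pairs with periods $\frac34$ and $\frac78$ and execution times $\frac18$ each, one pair slightly enlarged. The busy pattern is the same, and $U\to\frac12+2(\frac16+\frac17)\approx1.119$, which is smaller still.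

Now refine without end. Let $\lambda\in(0,1)$, $t_1=\frac{1+\lambda}2<t_2<\dots<t_N<t_{N+1}=1$ and $0<\eta\le\lambda$. Take $N$ groups of $m$ identical tasks: group $j$ has period $t_j$ and execution time $t_{j+1}-t_j$, increased by $\eta$ for $j=1$. Add one task $(\lambda,1)$, and release everything at $0$. The $m$ members of a group run in lockstep, so whenever any group job is pending all $m$ processors are busy with groups. The first jobs occupy $[0,S]$ with $S=1-t_1+\eta$, and $S\le t_1$ because $2t_1-1=\lambda\ge\eta$. For $t\in[t_j,t_{j+1})$ the work per processor released by the groups since $t_1$ is $t_{j+1}-t_1+\eta>t-t_1$. So all processors are busy with groups on all of $[t_1,1]$. Third jobs do not come before $2t_1=1+\lambda>1$. The last task therefore receives $t_1-S=\lambda-\eta<\lambda$ and misses. Its set has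
$$U=\lambda+m\sum_{j=1}^N\frac{t_{j+1}-t_j}{t_j}+\frac{m\eta}{t_1}\;\longrightarrow\;\lambda+m\int_{(1+\lambda)/2}^1\frac{dt}t=\lambda+m\ln\frac2{1+\lambda}$$
as the mesh and $\eta$ tend to $0$, and for a fine mesh and small $\eta$ the largest individual utilization is exactly $\lambda$.

So the best that one can hope for is
$$f(\lambda)=\lambda+m\ln\frac{2}{1+\lambda},$$
which tends to $m\ln2$ as $\lambda\to0$ and equals $1$ at $\lambda=1$, in agreement with Test 1. For $m=2$, $\lambda=\frac12$ it is about $1.0754$.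

Two facts are known. **Known result (a).** For every $m\ge2$ and $\lambda\in(0,1]$, every task set with all $u_i\le\lambda$ and $U\le\frac m2(1-\lambda)+\lambda$ is RM-schedulable on $m$ processors. **Known result (b).** For every $m\ge2$, $\lambda\in(0,1]$ and $\varepsilon>0$ there is a task set with maximum individual utilization $\lambda$ that is not RM-schedulable on $m$ processors and has $U<f(\lambda)+\varepsilon$. (The construction above checks (b) for $\lambda<1$, and Test 1 checks it for $\lambda=1$.) Since $\ln x\ge1-\frac1x$, we have $\ln\frac2{1+\lambda}\ge\frac{1-\lambda}2$, so (a) and (b) leave a gap. For $m=2$, $\lambda=\frac12$ the two values are $1$ and $1.0754$. The paper "Multiprocessor EDF and Deadline Monotonic Schedulability Analysis" (http://www.cs.fsu.edu:80/~baker/cis5935/notes/rtss03.pdf) conjectures that $f(\lambda)$ may be the actual guaranteed bound. We prove that it is.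

## 2. The theorem, its local form, and the reduction

The proofs use a larger class of release patterns.

**Definition (sporadic model).** There are finitely many tasks with $0<c_i\le T_i$ and $u_i=c_i/T_i$. Consecutive releases of $\tau_i$ are at least $T_i$ apart. No job is released before some initial instant. Each job needs at most $c_i$ units, and its deadline is $T_i$ after its release. Scheduling is global preemptive fixed-priority on $m\ge2$ identical processors. Schedules are piecewise constant with finitely many changes in bounded intervals. Time runs over $\mathbb R$, and nothing executes before the initial instant.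

For example, a sporadic task with $T_i=1$ may release jobs at $0,\ 1,\ 2.7,\ 4$. A periodic task with an offset is a special case.

**Theorem A (local form).** Let $\tau_k$ be a task with $u_k=\gamma<1$ that misses a deadline, and let $I$ be the set of tasks of higher priority. Suppose that $T_i\le T_k$ for $i\in I$, that tasks in $I$ never miss a deadline, and that $u_i\le\lambda$ for $i\in I$, where $\gamma\le\lambda\le1$. Then
$$\sum_{i\in I}u_i> m\ln\tfrac{2}{1+\gamma}-(m-1)\Big[2\ln\tfrac{1+\lambda}{1+\gamma}-(\lambda-\gamma)\Big].$$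

**Theorem B (the conjecture).** If all $u_i\le\lambda$ and $\sum u_i\le f(\lambda)$, then the task set is RM-schedulable on $m$ processors, for all offsets (even all sporadic release patterns and all execution times $\le c_i$) and all tie-breaking orders.

**Corollary C (sharpness).** By (b), $f(\lambda)$ cannot be increased for any $m\ge2$, $\lambda\in(0,1]$. So $f(\lambda)$ is exactly the guaranteed bound, for periodic and for sporadic tasks.

With $\lambda=\gamma$ the bracket in Theorem A vanishes, and the contrapositive reads: if all tasks of higher priority than $\tau_k$ meet their deadlines, have periods at most $T_k$ and utilizations at most $u_k<1$, and $\sum_{i\in I}u_i\le m\ln\frac2{1+u_k}$, then $\tau_k$ meets all its deadlines.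

**Step: Theorem A implies Theorem B.** The purpose is to pass from the utilization $\gamma$ of the missing task to the bound $\lambda$ for all tasks. Suppose all $u_i\le\lambda$ and a deadline is missed. Let $\tau_k$ be the highest-priority task that ever misses and $I$ the set of tasks of higher priority. These never miss, and $T_i\le T_k$ for $i\in I$.

If $u_k=1$, then $\lambda=1$ and $f(1)=1$. If $I$ were empty, every job of $\tau_k$ would run continuously from its release (by induction its predecessor is done by then) and would meet its deadline. So $I\ne\emptyset$ and $U>1=f(1)$.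

If $\gamma=u_k<1$, put $a=\ln\frac{1+\lambda}{1+\gamma}$ and $d=\lambda-\gamma$. Then $a\le d$ and $f(\gamma)-f(\lambda)=ma-d$. Theorem A gives
$$U\ge\gamma+\sum_{i\in I}u_i>f(\gamma)-(m-1)(2a-d)=f(\lambda)+(m-2)(d-a)\ge f(\lambda).$$
The last inequality is where $m\ge2$ enters. So every unschedulable set has $U>f(\lambda)$, strictly. $\square$

The rest proves Theorem A. Note what the bracket is: an allowance of $2\ln\frac{1+\lambda}{1+\gamma}-(\lambda-\gamma)$ for each of up to $m-1$ tasks. They will be the tasks with unfinished work at the start of our time window. Decimal values below are rounded to the digits shown; every comparison has a margin far larger than the rounding error, or is exact.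

## 3. A weight function that settles the case without carry-in

Scale and shift time so that $T_k=1$ and the first missed job of $\tau_k$ has release $0$ and deadline $1$.

**Definition (blocked).** An instant is *blocked* if $m$ tasks of $I$ execute at it. Let $n(a,b)$ be the measure of nonblocked instants in $[a,b]$.

Three facts follow. Tasks of $I$ meet their deadlines and their releases are at least $T_i$ apart, so each task of $I$ has at most one pending job at any time. At a nonblocked instant, at most $m-1$ jobs of $I$ are pending, and all of them execute. Finally, the earlier jobs of $\tau_k$ are finished by time $0$, so at nonblocked instants of $[0,1)$ the missed job executes. It needs at most $\gamma$ and is unfinished at time $1$, so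
$$n(0,1)<\gamma.\tag{3.1}$$
In Test 2, for example, the nonblocked set in $[0,1]$ is $(\frac14+\eta,\frac34)$, of measure $\frac12-\eta<\gamma=\frac12$.

Suppose first that no job of $I$ released before $0$ is pending at $0$. Put $M=\frac1{1+\gamma}$ and
$$F(t)=\min\{M,\tfrac1t-M\}\ \text{ on }[0,1),\qquad F=0\ \text{ on }[1,\infty).$$
The extremal sets of Section 1 dictate this formula. There a task of period $t\in[t_1,1)$ with a small $c$ executes near time $0$ and near time $t$. If its weighted execution is to equal its utilization $c/t$, we need $F(0)+F(t)=\frac1t$. The two branches cross at $\frac1{2M}=\frac{1+\gamma}2=t_1$.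

Let $W$ be the blocked set in $[0,1]$, $x_i(t)\in\{0,1\}$ the indicator that $\tau_i$ executes, $Y_i=\int_Wx_iF$ and $V=\int_WF$. Exactly $m$ tasks of $I$ run on $W$, so $\sum_IY_i=mV$. Splitting at the breakpoint,
$$\int_0^1F=\tfrac12+\ln(2M)-M+\tfrac12=\ln\tfrac2{1+\gamma}+\tfrac\gamma{1+\gamma},$$
and the nonblocked set costs less than $M\gamma=\frac\gamma{1+\gamma}$. So $V>\ln\frac2{1+\gamma}$. On the other hand, the $(j+1)$-st job of $\tau_i$ in the window is released at a time $\ge jT_i$, so $Y_i\le c_i\sum_jF(jT_i)$. Let $T=T_i$, $n=\max\{j:jT<1\}$ and $x=nT$. If $n\ge1$, bound the terms $j<n$ by $M$ and the last by $\frac1x-M$; this gives $T\sum_jF(jT)\le\frac xn\big((n-1)M+\frac1x\big)=\frac{(n-1)xM+1}n\le1$. If $n=0$, then $T=1$ and the sum is $M\le1$. So $Y_i\le u_i$ and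
$$\sum_Iu_i\ge\sum_IY_i=mV>m\ln\tfrac2{1+\gamma}.$$

**Where this stops.** In general jobs of $I$ may be pending at $0$, and nothing limits their number. The sensible reaction is to move the left end of the window back. Let $N(x)=n(-x,0)$ and let $-A$ be the farthest point with $N(A)\le\gamma A$. Two things are gained (the details are in Section 4). First, just before $-A$ there is nonblocked time, so at most $m-1$ tasks of $I$ have pending work at $-A$. Second, if such a *carry-in* job was released $\phi$ before $-A$, it has already executed for at least $\gamma\phi$, because it runs at all nonblocked instants. With $L=1+A$ and $M=\frac1{(1+\gamma)L}$ the computation above still gives $V>\ln\frac2{1+\gamma}$. But now consider one carry-in task with $u=\gamma$. By Theorem A with $\lambda=\gamma$ it may not exceed its utilization at all, and yet the information just listed allows it to. Take $A=0$, $u=\gamma=0.1$, $T=0.91$, $c=0.091$, $\phi=0.4$, so that the next release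 may be at $s=T-\phi=0.51$. Let exactly $g=\gamma\phi=0.04$ be done, and $0.051$ remain. With $M=\frac{10}{11}$ the weighted execution can be as large as
$$0.051M+\int_{0.51}^{0.601}F=0.051M+0.04M+\Big[\ln\tfrac{0.601}{0.55}-0.051M\Big]\approx0.0464+0.0364+0.0423=0.1250>0.1 .$$
So the inequality $Y\le u$ cannot be proved from $g\ge\gamma\phi$.

**How much must $g$ be?** Lemma 4 below bounds the weighted execution of such a task by $\ln(1+u)+\frac{uz}{1+u}-gM$ with $z=2M\phi$. Requiring this to be at most $u$ at $u=\gamma$, $M=\frac1{1+\gamma}$ gives $g\ge\theta\phi-q$ with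
$$\theta=\frac{2\gamma}{1+\gamma},\qquad q=(1+\gamma)(\gamma-\ln(1+\gamma)).$$
So we replace the threshold $\gamma x$ by the two-slope threshold $\max\{\gamma x,\theta x-q\}$. The price is more nonblocked time in a long window, and this price forces us to use other weights there.

## 4. The two-slope threshold and the window

Fix $\gamma\in(0,1)$ and $\theta,q$ as above. Put $\ell(x)=\ln\frac2{1+x}$, $\ell=\ell(\gamma)$,
$$p(x)=\max\{\gamma x,\theta x-q\},\quad X=\tfrac q{\theta-\gamma},\quad R(u)=\gamma+2\ln\tfrac{1+u}{1+\gamma},\quad\sigma(u)=R(u)-u\quad(\gamma\le u\le1).$$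
The claim of Theorem A is $\sum_Iu_i>m\ell-(m-1)\sigma(\lambda)$.

**Step: elementary facts.** These are used throughout.

*On $q$.* $q'(\gamma)=2\gamma-\ln(1+\gamma)\ge\gamma$ and $q(0)=0$; also $\gamma-\ln(1+\gamma)\le\frac{\gamma^2}2$. So
$$\tfrac{\gamma^2}2\le q\le(1+\gamma)\tfrac{\gamma^2}2.\tag{4.1}$$

*On $p$.* We have
$$\theta-\gamma=\tfrac{\gamma(1-\gamma)}{1+\gamma}=\tfrac\theta2(1-\gamma)>0,\qquad\tfrac{\gamma(1+\gamma)}{2(1-\gamma)}\le X\le\tfrac{\gamma(1+\gamma)^2}{2(1-\gamma)}.\tag{4.2}$$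
So $p=\gamma x$ on $[0,X]$ and $p=\theta x-q$ on $[X,\infty)$. The function $p$ is convex with $p(0)=0$, hence $p(x+y)\ge p(x)+p(y)$ for $x,y\ge0$. Also $p(x)\le\theta x$.

*On $\sigma$.* $\sigma(\gamma)=0$, and $\sigma'(u)=\frac2{1+u}-1\ge0$ is decreasing, so $\sigma$ is nonnegative, nondecreasing and concave. For $a\ge b>0$ we have $\ln\frac ab\ge\frac{2(a-b)}{a+b}$, because $\ln x-\frac{2(x-1)}{x+1}$ vanishes at $1$ and has derivative $\frac{(x-1)^2}{x(x+1)^2}\ge0$. Applied to $\frac{1+u}{1+\gamma}$ this gives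
$$\sigma(u)\ge(u-\gamma)\kappa(u),\qquad\kappa(u)=\tfrac{2-u-\gamma}{2+u+\gamma},\qquad\kappa(\theta)=\tfrac{(1-\gamma)(2+\gamma)}{2+5\gamma+\gamma^2}.\tag{4.3}$$

*On $1-\ell-\theta$.* We have $1-\ell-\theta=\frac{1-\gamma}{1+\gamma}-\ell$, whose $\gamma$-derivative is $-\frac2{(1+\gamma)^2}+\frac1{1+\gamma}=-\frac{1-\gamma}{(1+\gamma)^2}\le0$, and it vanishes at $\gamma=1$. So
$$1-\ell-\theta\ \text{ is nonincreasing in }\gamma\text{ and }\ge0.\tag{4.4}$$

*On $\sigma(\theta)$.* If $\gamma\le0.2613$, then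
$$\sigma(\theta)\ge(\theta-\gamma)\kappa(\theta)=\tfrac\theta2\cdot\tfrac{(1-\gamma)^2(2+\gamma)}{2+5\gamma+\gamma^2}\ge0.365\cdot\tfrac\theta2.\tag{4.5}$$
Indeed $\frac{2+\gamma}{2+5\gamma+\gamma^2}$ has derivative with numerator $-8-4\gamma-\gamma^2<0$, so the fraction decreases in $\gamma$, and at $0.2613$ it is $\frac{0.5457\cdot2.2613}{3.3748}\approx0.3656$.

**Step: choosing the window.** The purpose is to have at most $m-1$ carry-in tasks, each with much work already done. Time is scaled as in Section 3, and $N(x)=n(-x,0)$. Let $A$ be the largest $x\ge0$ with $N(x)\le p(x)$. It exists: $N(0)=0=p(0)$, both functions are continuous, $p(x)\le\theta x$ with $\theta<1$, and $x-N(x)$, the blocked measure in $[-x,0]$, is bounded because nothing executes before the initial instant. By maximality and continuity $N(A)=p(A)$ and $N(A+\phi)>p(A+\phi)$ for $\phi>0$, so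
$$N(A+\phi)-N(A)\ge p(A+\phi)-p(A)\ge\gamma\phi>0.\tag{4.6}$$
By piecewise constancy a left neighborhood of $-A$ is either blocked or nonblocked throughout, and by (4.6) it is nonblocked.

**Definition (carry-in).** $C\subseteq I$ is the set of tasks with a job released before $-A$ and unfinished at $-A$.

All these jobs are pending just before $-A$, so $|C|\le m-1$. Put $L=1+A$ and shift time so that the window $[-A,1]$ becomes $[0,L]$. By (3.1) its nonblocked measure is $<\gamma+N(A)\le\gamma+p(A)$. In Test 2 nothing runs before the release, so $N(x)=x>p(x)$ for $x>0$. There $A=0$ and $C=\emptyset$.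

**Step: data of a carry-in task.** For $i\in C$ let the carry-in job be released at $-\phi$, $\phi>0$. Write $T=T_i\le1$, $c=c_i$, $u=u_i=c/T$, $s=T-\phi$. Let $g$ be the amount of the job executed before $0$ and $r$ the amount remaining. The job finishes after $0$ and by its deadline $s$, so $s>0$ and $r\le s$; in particular $\phi<T\le1$. Also $r\le c-g$. The later releases, numbered $j=0,1,\dots$, occur at times $\ge s+jT$. The job executes at all nonblocked instants of $[-\phi,0]$, so (4.6) and the properties of $p$ give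
$$g\ge p(\phi)\ \text{ always};\qquad g\ge\theta\phi\ \text{ if }A\ge X.\tag{4.7}$$

## 5. The weighted inequality and the allowance for carry-in tasks

**Step: general weights.** We repeat the computation of Section 3 with a free weight. Let $F\ge0$ be nonincreasing on $[0,\infty)$, zero on $[L,\infty)$, with $F(0)=M>0$. Let $W$ be the blocked set in $[0,L]$, $Y_i=\int_Wx_iF$, $V=\int_WF$. Then $\sum_IY_i=mV$, $Y_i\le V$, and
$$V>\int_0^LF-M(\gamma+p(A)).\tag{5.1}$$
If $i\in I\setminus C$, every job of $\tau_i$ executed in the window is released at a time $\ge0$, and these releases are $\ge T_i$ apart, so $Y_i\le c_i\sum_{j\ge0}F(jT_i)$. If $i\in C$, the remaining part $r$ has weight at most $M$, and the later jobs execute at most $c$ each, no earlier than $s+jT$. So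
$$Y_i\le rM+\sum_{j\ge0}\int_{s+jT}^{s+jT+c}F.\tag{5.2}$$

**Definition (admissible).** $F$ is admissible if $\sum_{j\ge0}F(jT)\le\frac1T$ for $0<T\le1$. Then $Y_i\le u_i$ for $i\in I\setminus C$.

For example, with $L=1$ the weight $F=\frac12$ on $[0,1)$ is admissible. The number of $j\ge0$ with $jT<1$ is less than $1+\frac1T$, so $T\sum F(jT)\le\frac{T+1}2\le1$. If $C=\emptyset$ it gives only $\sum_Iu_i\ge mV>\frac m2(1-\gamma)$, the shape of the first term in (a).

**Step: separating very heavy carry-in tasks.** A carry-in task whose own utilization nearly pays for a processor can be removed together with that processor. Let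
$$H=\{i\in C:\ u_i>\gamma,\ R(u_i)\ge\ell\},\qquad C'=C\setminus H.$$

**Lemma 1.** Let $F$ be admissible. Then $\sum_Iu_i>m\ell-(m-1)\sigma(\lambda)$ in each of these cases.

(P1) $V>\ell$, and for $i\in C'$: $Y_i\le u_i$ if $u_i\le\gamma$, and $Y_i\le R(u_i)$ if $u_i>\gamma$.

(P2) Some $i\in C'$ has $u_i>\gamma$; with $\mu=\max_{C'}u_i$ we have $V>\ell+y$ for a real $y$, and $Y_i\le u_i+G$ for all $i\in C'$, where $0\le G\le\min\{\sigma(\mu),\sigma(\mu)+2y\}$.

*Proof.* Let $h=|H|$ and $m'=m-h\ge1$. Since $Y_i\le V$, $\sum_{I\setminus H}Y_i\ge mV-hV=m'V$. Also $|C'|\le m'-1$, and by monotonicity of $\sigma$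
$$\sum_Hu_i=\sum_H\big(R(u_i)-\sigma(u_i)\big)\ge h\ell-h\sigma(\lambda).$$

(P1): $Y_i\le u_i$ off $C$, and $Y_i\le u_i+\sigma(\lambda)$ on $C'$. So $\sum_{I\setminus H}u_i\ge m'V-(m'-1)\sigma(\lambda)>m'\ell-(m'-1)\sigma(\lambda)$. Add the bound for $H$.

(P2): $C'\ne\emptyset$ gives $m'\ge2$, and $\sum_{I\setminus H}u_i>m'\ell+m'y-(m'-1)G$. If $y\ge0$, use $G\le\sigma(\mu)$ to get at least $m'\ell-(m'-1)\sigma(\mu)$. If $y<0$, use $G\le\sigma(\mu)+2y$:
$$m'y-(m'-1)(\sigma(\mu)+2y)=-(m'-1)\sigma(\mu)-(m'-2)y\ge-(m'-1)\sigma(\mu).$$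
So the same bound holds. Add the bound for $H$, using $\sigma(\mu)\le\sigma(\lambda)$. $\square$

**Step: size restrictions.** If some $i\in C'$ has $u_i>\gamma$, then $\gamma=R(\gamma)\le R(u_i)<\ell(\gamma)$. The function $x-\ell(x)$ is increasing and $\ell(\frac38)=\ln\frac{16}{11}\approx0.37469<\frac38$, so $\gamma<\frac38$. Also $R(u_i)<\ell$ means $(1+u_i)^2<2(1+\gamma)e^{-\gamma}\le2$. Hence
$$\gamma<\tfrac38,\qquad u_i<\sqrt2-1.\tag{5.3}$$

## 6. Three families of weight functions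

For windows with $A\le X$ the weight of Section 3, rescaled, will do. If $A>X$, its (5.1) only yields $V>\ell+M(\gamma L-\gamma-p(A))$, and $\gamma L-\gamma-p(A)=q-(\theta-\gamma)A<0$. So longer windows need other weights, which exploit $T\le1$.

**Definition (weights).** All weights vanish on $[L,\infty)$.

* Type S($\eta$), $0<\eta<1$: $M=\frac1{(1+\eta)L}$ and $F(t)=\min\{M,\frac1t-M\}$ on $[0,L)$.
* Type D($M$), $\frac12\le M\le\frac1L$: $F(t)=\min\{M,\frac1t-M\}$ on $[0,1)$ and $F(t)=\min\{1-M,\frac2t-2M\}$ on $[1,L)$.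
* Type $\flat$: $F(t)=\min\{M,1-tM\}$ on $[0,L)$ with $M=(1+L^2+2\hat\nu)^{-1/2}$, $\hat\nu=\gamma+p(A)$.

For instance, with $A=0$, $L=1$, S($\gamma$) is the weight of Section 3. In type D the pieces meet continuously at $1$ with value $1-M\le M$. For $\flat$: $0<\hat\nu\le\gamma+\theta A\le L$, so $1+L^2+2\hat\nu\le(1+L)^2$ and $\frac1{L+1}\le M\le\frac1L$; moreover $M\le\frac1{\sqrt2}$. In all cases $M\le\frac1L\le1$, $F(0)=M$, and $F$ is nonincreasing and nonnegative.

**Step: admissibility.** Let $0<T\le1$, $n=\max\{j:jT<L\}$, $x=nT$; then $xM\le1$. If $n=0$, the sum is $M\le1\le\frac1T$. Let $n\ge1$.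

For S, and for D with $x<1$, the sum is at most $nM+\frac1x-M$, and $T\big((n-1)M+\frac1x\big)=\frac{(n-1)xM+1}n\le1$.

For D with $x\ge1$: if $n=1$, then $T=1$ and the sum is at most $M+(1-M)=1$. If $n\ge2$, the sum is at most $nM+\frac2x-2M$, and $T\big((n-2)M+\frac2x\big)=\frac{(n-2)xM+2}n\le1$.

For $\flat$ we prove more. Let $0\le v<L$, $n=\max\{j:v+jT<L\}\ge0$ and $x=v+nT$. Then
$$T\sum_{j=0}^nF(v+jT)\le T(nM+1-xM)=(1-vM)+(1-T)(xM-1)\le1-vM,\tag{6.1}$$
where $nT=x-v$ was used. Take $v=0$.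

**Step: integrals.** We compute what (5.1) gives.

*Type S.* The breakpoint is $\frac1{2M}=\frac{(1+\eta)L}2\le L$, and
$$\int_0^LF=\tfrac12+\ln(2ML)-ML+\tfrac12=\ell(\eta)+\tfrac\eta{1+\eta}.\tag{6.2}$$

*Type D.* The breakpoint $\frac1{2M}$ is $\le1$, so $\int_0^1F=1+\ln2M-M$. On $[1,\infty)$ the breakpoint is $\rho=\frac2{1+M}\ge1$, and
$$\int_1^LF\ge1+M-2ML+2\ln\tfrac{(1+M)L}2.$$
For $L\ge\rho$ this is an equality: the integral is $(1-M)(\rho-1)+2\ln\frac L\rho-2M(L-\rho)$, and $(1-M)\rho+2M\rho=2$. For $L<\rho$ the integral is $(1-M)(L-1)$. The right side has $L$-derivative $\frac2L-2M\ge\frac2\rho-2M=1-M$ on $[1,\rho]$, and both sides agree at $L=\rho$, so the right side is the smaller one below $\rho$. With (5.1),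
$$V-\ell>2+\ln M+2\ln\tfrac{(1+M)L}2-2ML+\ln(1+\gamma)-M\hat\nu.\tag{6.3}$$

*Type $\flat$.* The breakpoint is $\frac1M-1\in[0,L]$, where $1-tM=M$. So $\int_0^LF=1-M+\frac{M^2-(1-LM)^2}{2M}$ and
$$V>1+L-\tfrac12\big[M(1+L^2+2\hat\nu)+\tfrac1M\big]=1+L-\sqrt{1+L^2+2\hat\nu}.$$
If $A\ge X$, then $\hat\nu=\gamma+\theta A-q$. Set
$$B(A,\gamma)=1-2\ell+\tfrac{\ell^2}2-\gamma+q+A(1-\ell-\theta).$$
Expanding with $L=1+A$, $(1+L-\ell)^2-(1+L^2+2\hat\nu)=2L-2\ell(1+L)+\ell^2-2\hat\nu=2B$. Since $1+L-\ell>0$,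
$$V-\ell>\frac{2B}{(1+L-\ell)+\sqrt{1+L^2+2\hat\nu}}.\tag{6.4}$$

**Lemma 2.** $B$ is nondecreasing in $A$ and, for $A\ge0$, convex in $\gamma\in[0,1]$. (i) $B(\frac35,\gamma)>0$ for $0\le\gamma\le0.29$. (ii) $B(X,\gamma)>0$ for $0.29\le\gamma<1$. (iii) $B(\sqrt2-1,\gamma)\ge-0.0223$ for $0\le\gamma\le0.2613$.

*Proof.* Monotonicity is (4.4). Let $\beta=B(0,\cdot)$. Then $\beta'=\frac{2-\ell}{1+\gamma}-1+2\gamma-\ln(1+\gamma)$ and $(1+\gamma)^2\beta''=\ell-1+(1+\gamma)(1+2\gamma)\ge0$. Further $(1-\ell-\theta)''=-\frac1{(1+\gamma)^2}+\frac4{(1+\gamma)^3}>0$. So $B$ is convex in $\gamma$ and lies above its tangents.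

(i) At $\gamma=0.1$: $\ell\approx0.597837$, $q\approx0.005159$, $\beta\approx-0.111811$, $1-\ell-\theta\approx0.220345$, so $B(\frac35,0.1)\approx0.02040$. The derivatives are $\beta'\approx0.37938$ and $(1-\ell-\theta)'\approx-0.74380$, so $\partial_\gamma B\approx0.37938-0.6\cdot0.74380\approx-0.06690$. The tangent is smallest at $\gamma=0.29$, where it is $\ge0.0204-0.0669\cdot0.19-10^{-4}\ge0.0075$.

(ii) $\beta'(0.29)\approx1.2105-0.6746\approx0.536>0$, so by convexity $\beta$ increases on $[0.29,1)$. For $\gamma=0.29,\,0.31,\,0.35$ we have $\ell\approx0.438505,\,0.423120,\,0.393042$ and $q\approx0.045612,\,0.052365,\,0.067358$, hence $\beta\approx-0.02526,\,-0.01436,\,0.0085$. Recall $B(X,\gamma)=\beta+X(1-\ell-\theta)$ and that the lower bound for $X$ in (4.2) increases in $\gamma$. On $[0.29,0.31]$: $X\ge\frac{0.29\cdot1.29}{1.42}>0.2634$ and $1-\ell-\theta\ge\frac{0.69}{1.31}-0.42313>0.1035$ by (4.4), with product $>0.0272>0.02526$. On $[0.31,0.35]$: $X\ge\frac{0.31\cdot1.31}{1.38}>0.2942$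 and $1-\ell-\theta\ge\frac{0.65}{1.35}-0.39305>0.0884$, with product $>0.0259>0.01436$. For $\gamma\ge0.35$ the product is $\ge0$ and $\beta>0$.

(iii) At $\gamma=0.06$: $\ell\approx0.634878$, $q\approx0.001835$, $\beta\approx-0.126386$, $1-\ell-\theta\approx0.251914$, so $B(\sqrt2-1,0.06)\approx-0.02204$. Also $\partial_\gamma B\approx0.34958-0.414214\cdot0.83660\approx0.0031>0$. The tangent is smallest at $\gamma=0$, and there it is $\ge-0.02204-0.06\cdot0.0031\ge-0.0223$ (up to rounding below $10^{-5}$). $\square$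

## 7. Upper bounds for a single carry-in task

Fix $i\in C$ with the data of Section 4 and write $Y=Y_i$. Put $n=\max\{j:s+jT<L\}\ge0$ (note $s<T\le1\le L$), $x=s+nT$, $z=2M\phi$ and
$$\Gamma=T\Big(M+\sum_{j=0}^nF(s+jT)\Big)-1.$$
From (5.2), $r\le c-g$ and $c=uT$ we get $Y\le uT\big(M+\sum F(s+jT)\big)-gM$, that is,
$$Y-u\le u\Gamma-gM.\tag{7.1}$$

**Type $\flat$.** By (6.1) with $v=s$, $\Gamma\le TM-sM=\phi M$. So
$$Y-u\le M(u\phi-g).\tag{7.2}$$

**Lemma 3 (at least one later release point before $L$).** Let $n\ge1$. (i) For S, and for D if $x<1$ or $n\ge2$: $\Gamma\le\phi M$. (ii) For D with $n=1$, $x\ge1$: $\Gamma\le\min\{\phi\frac{1+M}2,M\}$.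

*Proof.* (i) For S, or D with $x<1$: $\sum F(s+jT)\le nM+\frac1x-M$, and $\phi=T-s$. So $\Gamma-\phi M\le T\big((n-1)M+\frac1x\big)+sM-1$ with $T=\frac{x-s}n$. For fixed $x$ the slope in $s$ is $\frac{M-1/x}n\le0$, and at $s=0$ the value is $\frac{(n-1)xM+1}n-1\le0$. For D with $x\ge1$, $n\ge2$: $\Gamma-\phi M\le T\big((n-2)M+\frac2x\big)+sM-1$; the slope in $s$ is $\frac{2M-2/x}n\le0$, and at $s=0$ the value is $\frac{(n-2)xM+2}n-1\le0$.

(ii) Here $x=s+T=2T-\phi$. Since $F(s)\le M$ and $F(x)\le1-M$, $\Gamma\le T(1+M)-1\le M$. If $x\ge\rho=\frac2{1+M}$, then $F(x)\le\frac2x-2M$ gives $\Gamma\le\frac{2T}x-1=\frac\phi x\le\phi\frac{1+M}2$. If $x<\rho$, then $\Gamma\le\frac{(x+\phi)(1+M)}2-1<\phi\frac{1+M}2$. $\square$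

**Lemma 4 (one later release point, cut off by the end of the window).** Let $n=0$ and let $F$ be of type S or D. Put $\Lambda=L$ for S and $\Lambda=1$ for D. With $T,s,g$ fixed let $\hat Y(u)=(uT-g)M+\int_s^{s+uT}F$ for $u>0$. Then $Y\le\hat Y(u_i)$, and:

(B1) if $s+uT\le\Lambda$, then $\hat Y(u)\le\ln(1+u)+\frac{uz}{1+u}-gM$;

(B2) $\hat Y(u)\le(2u-g)M$;

(B3) $\hat Y(u)-u$ is nonincreasing in $u$ where $s+uT\ge\Lambda$.

*Proof.* Since $s+T\ge L$, only $j=0$ contributes in (5.2), so $Y\le\hat Y(u_i)$. (B2) uses $F\le M$ and $T\le1$. For (B3), almost everywhere $\hat Y'=T(M+F(s+uT))$. Beyond $\Lambda$ we have $F=0$ for S and $F\le1-M$ for D, so $\hat Y'\le1$.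

(B1): put $c=uT$ and $\chi=2Ms$. Then $2MT=\chi+z$ and $2Mc=u(\chi+z)$. On $[0,\Lambda)$, $F=\min\{M,\frac1t-M\}$ with breakpoint $\frac1{2M}\le\Lambda$.

If $s\ge\frac1{2M}$, that is $\chi\ge1$: $\hat Y+gM=\ln(1+\frac cs)=\ln(1+u+\frac{uz}\chi)\le\ln(1+u+uz)=\ln(1+u)+\ln\big(1+\frac{uz}{1+u}\big)\le\ln(1+u)+\frac{uz}{1+u}$.

If $s<\frac1{2M}\le s+c$: adding $cM$, $M(\frac1{2M}-s)$ and $\ln(2M(s+c))-M(s+c-\frac1{2M})$ gives $\hat Y+gM=1-\chi+\ln\big((1+u)\chi+uz\big)$. This is concave in $\chi$ with maximum at $\chi=1-\frac{uz}{1+u}$, of value $\frac{uz}{1+u}+\ln(1+u)$.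

If $s+c<\frac1{2M}$: $\hat Y+gM=2cM=u(\chi+z)$ with $\chi+u(\chi+z)<1$, so $\chi<\frac{1-uz}{1+u}$. Hence $\hat Y+gM<\frac{u(1+z)}{1+u}\le\ln(1+u)+\frac{uz}{1+u}$, because $\ln(1+u)\ge\frac u{1+u}$. $\square$

**Lemma 5.** Let $n=0$, type S or D, and assume
$$gM\ge\max\Big\{\tfrac{\gamma z}2,\ \tfrac{\gamma z}{1+\gamma}-\gamma+\ln(1+\gamma)\Big\}.\tag{7.3}$$
Then $\hat Y(u)\le u$ for $0<u\le\gamma$. If moreover $M\le\frac1{1+\gamma}$, then $\hat Y(u)\le R(u)$ for $\gamma<u\le\theta$.

*Proof.* We first reduce to $s+uT\le\Lambda$. Let $u_0=\frac{\Lambda-s}T>0$ and $u>u_0$. By (B3), $\hat Y-u$ is nonincreasing on $[u_0,\infty)$, and since $R'=\frac2{1+u}\ge1$ on $[\gamma,\theta]$, $\hat Y-R$ is nonincreasing on $[\max\{u_0,\gamma\},\theta]$. So for $u\le\gamma$ the claim at $u$ follows from that at $u_0$. For $u>\gamma$ it follows from the claim at $u_0$ if $u_0\ge\gamma$, and from the claim at $\gamma$ if $u_0<\gamma$ (recall $R(\gamma)=\gamma$). So assume $s+uT\le\Lambda$.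

*Range $u\le\gamma$.* By (B1) it suffices that $e_u:=\ln(1+u)-u+\frac{uz}{1+u}\le gM$. Here $\partial_ue_u=\frac{z-u(1+u)}{(1+u)^2}$. If $z\ge\gamma(1+\gamma)$, then $e_u\le e_\gamma=\frac{\gamma z}{1+\gamma}-\gamma+\ln(1+\gamma)\le gM$. Otherwise the maximum is at $\tilde u<\gamma$ with $\tilde u(1+\tilde u)=z$. Its value is $\ln(1+\tilde u)-\tilde u+\tilde u^2\le\frac{\tilde u^2}2+\frac{\tilde u^3}3\le\frac{\tilde u^2(1+\tilde u)}2=\frac{\tilde uz}2\le\frac{\gamma z}2\le gM$.

*Range $\gamma<u\le\theta$, $z\le1+\gamma$.* By (B1), $\hat Y-R\le\frac{uz}{1+u}-\ln(1+u)+2\ln(1+\gamma)-\gamma-gM$. The right side has $u$-derivative $\frac{z-1-u}{(1+u)^2}\le0$, so it is at most its value at $u=\gamma$, namely $\frac{\gamma z}{1+\gamma}+\ln(1+\gamma)-\gamma-gM\le0$ by (7.3).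

*Range $\gamma<u\le\theta$, $z>1+\gamma$.* By (7.3), $gM>\ln(1+\gamma)$. By (B2) and $M\le\frac1{1+\gamma}$,
$$\hat Y-R\le\tfrac{2u}{1+\gamma}-\gamma-2\ln\tfrac{1+u}{1+\gamma}-\ln(1+\gamma),$$
which is convex in $u$, so we check the endpoints. At $u=\gamma$, with $\ln(1+\gamma)\ge\frac{2\gamma}{2+\gamma}$, it is $\frac{\gamma(1-\gamma)}{1+\gamma}-\ln(1+\gamma)\le\gamma\big[\frac{1-\gamma}{1+\gamma}-\frac2{2+\gamma}\big]\le0$, since $(1-\gamma)(2+\gamma)=2-\gamma-\gamma^2\le2+2\gamma$. At $u=\theta$, where $1+\theta=\frac{1+3\gamma}{1+\gamma}$, it is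
$$\psi(\gamma)=\tfrac{4\gamma}{(1+\gamma)^2}-\gamma-2\ln(1+3\gamma)+3\ln(1+\gamma),\qquad\psi(0)=0,$$
$$\psi'=\tfrac{4(1-\gamma)}{(1+\gamma)^3}-1-\tfrac6{1+3\gamma}+\tfrac3{1+\gamma}\le0.$$
Indeed, after multiplication by $(1+\gamma)^3(1+3\gamma)$ the last inequality reads $7+23\gamma+9\gamma^2+9\gamma^3\le7+24\gamma+30\gamma^2+16\gamma^3+3\gamma^4$. $\square$

**Step: when (7.3) holds.** There are two sufficient conditions. (a) $M\le\frac1{1+\gamma}$. By (4.7), $g\ge p(\phi)$. From $g\ge\gamma\phi$ we get $gM\ge\frac{\gamma z}2$. From $g\ge\theta\phi-q$ we get $gM\ge\frac{\gamma z}{1+\gamma}-qM$, and $qM\le\frac q{1+\gamma}=\gamma-\ln(1+\gamma)$. This is exactly what $p$ was built for. (b) $g\ge\theta\phi$. Then $gM\ge\frac{\gamma z}{1+\gamma}$, which is at least both terms in (7.3).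

The proof of Theorem A now splits according to whether all carry-in utilizations in $C'$ are at most $\theta$ or not.

## 8. Carry-in utilizations at most $\theta$

In this section every $i\in C'$ has $u_i\le\theta$ (possibly $C'=\emptyset$). We verify (P1). By (5.3), if some $u_i>\gamma$ with $i\in C'$, then $\gamma<\frac38$ and $u_i<\sqrt2-1$.

**Case 1a: $A\le X$.** Here the weight of Section 3, rescaled, suffices. Use S($\gamma$), so $ML=\frac1{1+\gamma}$ and $M\le\frac1{1+\gamma}$. Since $p(A)=\gamma A$, (5.1) and (6.2) give $V>\ell+\frac\gamma{1+\gamma}-M\gamma L=\ell$.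

If $n=0$: Lemma 5 with (a) gives what (P1) needs.

If $n\ge1$: by (7.1) and Lemma 3(i), $Y-u\le M(u\phi-g)$. For $u\le\gamma$ this is $\le0$, as $g\ge\gamma\phi$. Let $u>\gamma$ and $w=u-\gamma\le\theta-\gamma$. Since $u+\gamma<0.78922$, $\kappa(u)\ge\frac{1.21078}{2.78922}>0.434=:\kappa_0$, so $\sigma(u)\ge\kappa_0w$. By $g\ge p(\phi)$,
$$Y-u\le M\min\{w\phi,\ w\phi-(\theta-\gamma)\phi+q\}.$$
If $M\phi\le\kappa_0$, the first bound is $\le\kappa_0w$. If $M\phi>\kappa_0$, then
$$(M\phi-\kappa_0)w\le(M\phi-\kappa_0)(\theta-\gamma)\le M(\theta-\gamma)\phi-Mq,$$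
because $\kappa_0(\theta-\gamma)=\kappa_0\gamma\frac{1-\gamma}{1+\gamma}\ge0.434\cdot\frac5{11}\gamma\ge\frac3{16}\gamma\ge\frac{\gamma^2}2\ge\frac q{1+\gamma}\ge Mq$. So the second bound is $\le\kappa_0w$. In both cases $Y-u\le\sigma(u)$.

**Case 1b: $A>X$, $\gamma\le0.29$, $A<\frac35$.** The nonblocked time is now $\gamma+\theta A-q$ at most, and type D makes up for it. By (4.7), $g\ge\theta\phi$. Choose

* (D1) $M=\frac{1-A}{1+A}$ if $A\le\frac13$ and $\gamma\ge\frac A2$;
* (D2) $M=\frac{2-A}{2(1+A)}$ if $A\le\frac25$ and $\gamma\le\frac A2$;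
* (D3) $M=\frac12$ if ($A\ge\frac13$ and $\gamma\ge\frac16$) or $A\ge\frac25$.

All possibilities are covered: for $\frac13<A<\frac25$ either $\gamma\le\frac A2$ or $\gamma>\frac A2>\frac16$. In each choice $\frac12\le M\le\frac1L$: for D1, $M\ge\frac12$ means $A\le\frac13$; for D2 it means $A\le\frac12$; for D3, $L<1.6$; the upper bounds for D1, D2 are clear. Also $M\le\frac1{1+\gamma}$. For D1 this means $\gamma\le A(2+\gamma)$, true as $A>X\ge\frac\gamma2$. For D2 it means $2\gamma-A\gamma\le3A$, true as $2\gamma\le A$. For D3 it is clear.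

*Showing $V>\ell$.* Here $\hat\nu=\gamma+\theta A-q$. Put $\mathcal E=\ln(1+\gamma)-M(\gamma+\theta A-q)$, regarded as a formal expression in $A,\gamma,M$. From $q\ge\frac{\gamma^2}2$ and $\ln(1+\gamma)\ge\gamma-\frac{\gamma^2}2$,
$$\mathcal E\ge\gamma\Big[(1-M)(1-\tfrac\gamma2)-\tfrac{2MA}{1+\gamma}\Big].\tag{8.1}$$

(D1) $\frac{(1+M)L}2=1$ and $2ML=2-2A$, so (6.3) gives $V-\ell>2A+\ln\frac{1-A}{1+A}+\mathcal E$. By the series $\ln\frac{1-A}{1+A}=-2(A+\frac{A^3}3+\frac{A^5}5+\dots)$ and $A\le\frac13$, $2A+\ln\frac{1-A}{1+A}\ge-\frac{2A^3}{3(1-A^2)}\ge-\frac34A^3$. With $1-M=\frac{2A}{1+A}$, (8.1) becomes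
$$\mathcal E\ge\tfrac{A\gamma}{(1+A)(1+\gamma)}\big[(2-\gamma)(1+\gamma)-2(1-A)\big]=\tfrac{A\gamma(2A+\gamma-\gamma^2)}{(1+A)(1+\gamma)}.$$
The function $\frac{\gamma(2A+\gamma-\gamma^2)}{1+\gamma}$ has $\gamma$-derivative with the sign of $2A+2\gamma(1-\gamma-\gamma^2)>0$, so it is at least its value at $\gamma=\frac A2$. Hence $\mathcal E\ge\frac{A^3(\frac54-\frac A8)}{(1+A)(1+\frac A2)}\ge\frac34A^3$. The last step says $\frac54-\frac A8\ge\frac34(1+A)(1+\frac A2)$; the left side decreases and the right side increases in $A$, and at $A=\frac13$ it reads $1.2083\ge1.1667$. So $V>\ell$. We record that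
$$2A+\ln\tfrac{1-A}{1+A}+\mathcal E\ge0\qquad\big(M=\tfrac{1-A}{1+A}\big)\tag{8.2}$$
was derived for all $0<A\le\frac13$, $\frac A2\le\gamma\le0.29$, without using $A>X$.

(D2) $\frac{(1+M)L}2=1+\frac A4$ and $2ML=2-A$, so $V-\ell>\Phi_2(A)+\mathcal E$ with $\Phi_2=A+\ln(1-\frac A2)-\ln(1+A)+2\ln(1+\frac A4)$. For $A\le\frac12$,
$$\Phi_2'=1-\tfrac1{2-A}-\tfrac1{1+A}+\tfrac2{4+A}=\tfrac{A(5-5A-A^2)}{8+6A-3A^2-A^3}\ge\tfrac{A(5-5.5A)(1-0.75A)}8\ge\tfrac{A(5-9.25A)}8.$$
(We used $A^2\le\frac A2$ in the numerator, and in the denominator that it is at most $8(1+0.75A)$.) As $\Phi_2(0)=0$, $\Phi_2\ge0.3125A^2-0.3855A^3$. With $1-M=\frac{3A}{2(1+A)}$, $2MA=\frac{A(2-A)}{1+A}$ and $\frac1{1+\gamma}\le1$, (8.1) gives $\mathcal E\ge\frac A{1+A}\cdot\gamma\big[A-\frac12-\frac34\gamma\big]$. The product $\gamma[A-\frac12-\frac34\gamma]$ is concave in $\gamma$, equals $0$ at $\gamma=0$ and $-A(0.25-0.3125A)<0$ at $\gamma=\frac A2$. So $\mathcal E\ge-\frac{A^2(0.25-0.3125A)}{1+A}$ for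 $\gamma\le\frac A2$. Finally $(0.3125-0.3855A)(1+A)-(0.25-0.3125A)=0.0625+0.2395A-0.3855A^2>0$ on $[0,\frac12]$. So $V>\ell$.

(D3) By (6.3), $V-\ell>\Phi_3(A)+\mathcal E_3(A)$ with $\Phi_3=1-A-\ln2+2\ln\frac{3(1+A)}4$, which is concave in $A$. Here $\mathcal E_3$ is $\mathcal E$ at $M=\frac12$, that is,
$$\mathcal E_3=\tfrac12\Big[(1-\gamma)\ln(1+\gamma)+\gamma^2-\tfrac{2\gamma A}{1+\gamma}\Big]\ge\tfrac{\gamma[2-4A+(2-2A)\gamma+\gamma^2+\gamma^3]}{2(1+\gamma)(2+\gamma)},$$
by $\ln(1+\gamma)\ge\frac{2\gamma}{2+\gamma}$. Since $\mathcal E_3$ is linear in $A$, the sum is concave in $A$, and it suffices to check endpoints. At $A=\frac35$: $\Phi_3=0.4-\ln2+2\ln1.2\approx0.0715$, and $\mathcal E_3\ge\min\{0,\frac{\gamma(0.8\gamma-0.4)}4\}\ge-\frac{0.05}4$, since the denominator is $\ge4$ and $\gamma(0.8\gamma-0.4)\ge-0.05$. The sum is positive. At $A=\frac25$: $\Phi_3=0.6-\ln2+2\ln1.05\approx0.0044$ and $\mathcal E_3\ge0$. At $A=\frac13$ with $\gamma\ge\frac16$: $\frac{1-A}{1+A}=\frac12$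 and $\Phi_3=\frac23-\ln2$, so $\Phi_3+\mathcal E_3$ is the left side of (8.2), which is $\ge0$. So the sum is $\ge0$ on $[\frac13,\frac35]$ if $\gamma\ge\frac16$, and on $[\frac25,\frac35]$ in general. Hence $V>\ell$.

*Carry-in tasks.* If $n=0$: Lemma 5 with (b) (and $M\le\frac1{1+\gamma}$). If $n\ge1$ and Lemma 3(i) applies: $Y-u\le M(u\phi-g)\le M\phi(u-\theta)\le0$. There remains $n=1$, $x\ge1$. By (7.1) and Lemma 3(ii),
$$Y-u\le G_\phi(u):=u\min\{\phi\tfrac{1+M}2,M\}-\theta\phi M,$$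
which is linear in $u$. For $u\le\gamma$: $G_\phi(u)\le\phi(\gamma\frac{1+M}2-\theta M)\le0$, since $(1+\gamma)(1+M)\le\frac43\cdot3M=4M$. For $u>\gamma$ put $\bar u=\min\{\theta,\sqrt2-1\}\ge u$. Since $G_\phi$ is linear with $G_\phi(\gamma)\le0=\sigma(\gamma)$ and $\sigma$ is concave, it suffices that $G_\phi(\bar u)\le\sigma(\bar u)$. As a function of $\phi$, $G_\phi(\bar u)$ is linear up to $\phi=\frac{2M}{1+M}$ and decreasing afterwards. So $G_\phi(\bar u)\le\max\{0,M(\bar u-\frac{2\theta M}{1+M})\}$. The value $0$ is harmless, as $\sigma\ge0$.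

If $\bar u=\theta$, then $\gamma=\frac\theta{2-\theta}\le\frac{\sqrt2-1}{3-\sqrt2}<0.2613$. The bound is $\theta\frac{M(1-M)}{1+M}\le\frac\theta6$, because $\frac{M(1-M)}{1+M}$ has derivative with numerator $1-2M-M^2<0$ for $M\ge\frac12$ and equals $\frac16$ at $M=\frac12$. By (4.5), $\sigma(\theta)\ge0.365\cdot\frac\theta2>\frac\theta6$.

If $\bar u=\sqrt2-1<\theta$, then $0.26<\gamma\le0.29$. For $M\ge\frac12$ the expression $M\bar u-\frac{2\theta M^2}{1+M}$ has $M$-derivative $\bar u-2\theta\big(1-\frac1{(1+M)^2}\big)\le\bar u-\frac{10}9\theta<0$, so it is at most its value $\frac{\bar u}2-\frac\theta3$ at $M=\frac12$. Let $\Delta(\gamma)=\frac{(\bar u-\gamma)(2-\bar u-\gamma)}{2+\bar u+\gamma}-\frac{\bar u}2+\frac\theta3$. The numerator of the first term has derivative $-(2-2\gamma)$. So on $[0.26,0.29]$, $\Delta'\le-\frac{2-2\gamma}{2+\bar u+\gamma}+\frac2{3(1+\gamma)^2}\le-0.525+0.420<0$, and $\Delta(0.29)\approx0.05952-0.20711+0.14987\approx0.0023>0$. So $\Delta>0$,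 that is, $\frac{\bar u}2-\frac\theta3<(\bar u-\gamma)\kappa(\bar u)\le\sigma(\bar u)$.

**Case 1c: $A>X$ and ($\gamma>0.29$ or $A\ge\frac35$).** For long windows, type $\flat$ works. If $\gamma>0.29$, then $B(A,\gamma)\ge B(X,\gamma)>0$ by Lemma 2(ii). If $\gamma\le0.29$ and $A\ge\frac35$, then $B(A,\gamma)\ge B(\frac35,\gamma)>0$ by Lemma 2(i). So $V>\ell$ by (6.4). By (7.2) and $g\ge\theta\phi$, $Y-u\le M\phi(u-\theta)\le0$.

So (P1) holds whenever all $u_i\le\theta$ for $i\in C'$.

## 9. A carry-in utilization above $\theta$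

Now $\mu:=\max_{C'}u_i>\theta$. Since $\mu>\theta>\gamma$, (5.3) gives $\mu<\sqrt2-1$. Hence $\theta<\sqrt2-1$, $\gamma=\frac\theta{2-\theta}<0.2613$, and (4.2) gives $X<0.282$. Put $\delta=\mu-\gamma$, $\omega=\mu-\theta>0$, $M_\mu=\frac1{1+\mu}$, and recall $\phi<1$.

**Case 2a: $A\ge\frac35$.** We verify (P1) with type $\flat$. Here $A>X$, $V>\ell$ by Lemma 2(i) and monotonicity, and $M\le(1+1.6^2)^{-1/2}\le0.53$. By (7.2) and $g\ge\theta\phi$: if $u\le\theta$, then $Y\le u$. If $u>\theta$, then $Y-u\le0.53(u-\theta)$, and we claim that this is $\le(u-\gamma)\kappa(u)\le\sigma(u)$. Equivalently, $(u-\gamma)(0.53-\kappa(u))\le0.53(\theta-\gamma)$. With $t=u+\gamma$ we have $\frac{2-t}{2+t}\ge1-t$, so $0.53-\kappa(u)\le u+\gamma-0.47\le\gamma$, as $u<0.4143$. So the left side, if positive, is at most $(0.4143-\gamma)\gamma\le0.53\gamma\frac{1-\gamma}{1+\gamma}$, because $(0.4143-\gamma)(1+\gamma)=0.4143-0.5857\gamma-\gamma^2\le0.53-0.53\gamma$.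

**Case 2b: $\sqrt2-1<A<\frac35$ and $\mu>\frac14$.** We verify (P2) with type $\flat$. Here $A>X$, $g\ge\theta\phi$, $L>\sqrt2$, so $M\le\frac1{\sqrt3}$. By (7.2) all $Y-u\le G:=\frac{\mu-\theta}{\sqrt3}$. If $B\ge0$, take $y=0$ by (6.4). Otherwise let $y$ be the right side of (6.4). By Lemma 2 (monotonicity and (iii)) $B\ge-0.0223$, and the denominator is at least $(1+\sqrt2-\ln2)+\sqrt3>3.453$. So $-\frac{2\cdot0.0223}{3.453}\le y<0$ and $2y\ge-0.026$. It therefore suffices that
$$\sigma(\mu)-\tfrac{\mu-\theta}{\sqrt3}\ge0.026\qquad\text{for }\max\{\theta,\tfrac14\}\le\mu\le\sqrt2-1.$$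
The left side is concave in $\mu$, so check endpoints. It equals $2\ln(1+\mu)-\mu(1+\frac1{\sqrt3})+k(\gamma)$ with $k(\gamma)=\gamma-2\ln(1+\gamma)+\frac2{\sqrt3}\cdot\frac\gamma{1+\gamma}$. Here $k(0)=0$ and, with $w=\frac1{1+\gamma}$, $k'=1-2w+\frac2{\sqrt3}w^2>0$, since the discriminant $4-\frac8{\sqrt3}$ is negative. So $k\ge0$. At $\mu=\sqrt2-1$ the left side is $\ge\ln2-(\sqrt2-1)(1+\frac1{\sqrt3})\approx0.0398$. At $\mu=\frac14\ge\theta$ it is $\ge2\ln1.25-\frac14(1+\frac1{\sqrt3})\approx0.0519$. At $\mu=\theta\ge\frac14$ it is $\sigma(\theta)\ge0.365\cdot\frac\theta2\ge0.045$ by (4.5).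

**Case 2c: $A\le\sqrt2-1$, or ($\mu\le\frac14$ and $A<\frac35$).** We verify (P2) with type S($\mu$): a flatter weight, tuned to the heaviest carry-in task, which may cost some $V$. Here $M=\frac{M_\mu}L$. We have $(1+\mu)L\le2$ (by $\sqrt2\cdot\sqrt2$ or $\frac54\cdot\frac85$), so $M\ge\frac12$. Also $M\le M_\mu\le\frac1{1+\gamma}$, so (7.3) holds by (a). From (6.2), $\int F=\ell(\mu)+\frac\mu{1+\mu}=\ell(\mu)+M\mu L$, so $V>\ell+y$ with $y=\ell(\mu)-\ell+M(\mu L-\gamma-p(A))$. The logarithms cancel in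
$$E:=\sigma(\mu)+2y=2M(\mu L-\gamma-p(A))-\delta.$$
Put
$$a_0=\delta(2M_\mu-1)=\delta\tfrac{1-\mu}{1+\mu}\le\sigma(\mu),$$
where the inequality is (4.3) with $\frac{2-\mu-\gamma}{2+\mu+\gamma}\ge\frac{2-2\mu}{2+2\mu}$. We show that $E\ge0$ and that every $Y-u$ (with $u\le\mu$) is at most $\min\{\sigma(\mu),E\}$. Then (P2) applies with $G=\min\{\sigma(\mu),E\}$.

**Step: bounds for $n\ge1$ in Case 2c.** These serve both subcases. Let $\hat\gamma\in\{\gamma,\theta\}$ be such that $g\ge\hat\gamma\phi$. If $u\le\hat\gamma$, then $Y\le u$ by (7.1) and Lemma 3(i). Let $u>\hat\gamma$. From $r\le c-g$ and $\phi=T-s$, $r\le\min\{s,(u-\hat\gamma)T+\hat\gamma s\}$. Also $xM\le LM=M_\mu<1$.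

*$n=1$.* By (5.2), $Y\le rM+uT(F(s)+F(x))\le rM+\frac{uT}x$ with $T=x-s$, so $Y-u\le rM-\frac{us}x$. With $r\le s$ this is at most $s(M-\frac ux)$. With the other bound for $r$ it is linear in $s$ with slope $(2\hat\gamma-u)M-\frac ux<0$ (as $2\hat\gamma-u<u$ and $M<\frac1x$). If $M\le\frac ux$, the first bound is $\le0$. Otherwise the first bound increases and the second decreases in $s$; they cross where $s=(u-\hat\gamma)(x-s)+\hat\gamma s$, that is, at $s_1=\frac{(u-\hat\gamma)x}{1+u-2\hat\gamma}$ (the denominator is positive). With $xM\le M_\mu$,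
$$Y-u\le\max\Big\{0,\frac{(u-\hat\gamma)(M_\mu-u)}{1+u-2\hat\gamma}\Big\}.\tag{9.1}$$

*$n\ge2$.* $Y-u\le M(u-\hat\gamma)T+\hat\gamma sM+uT\big((n-1)M+\frac1x\big)-u$ with $T=\frac{x-s}n$. Using $\frac1x\ge M$, the slope in $s$ is $\le\hat\gamma M-uM<0$. At $s=0$ the value is $\frac{(u-\hat\gamma)xM}n+u\big[\frac{(n-1)xM+1}n-1\big]$, and the bracket is $\le0$. As $\mu<\frac12$,
$$Y-u\le\tfrac{(u-\hat\gamma)M_\mu}n\le\tfrac12(\mu-\hat\gamma)M_\mu\le(\mu-\hat\gamma)(1-\mu)M_\mu=(\mu-\hat\gamma)(2M_\mu-1).\tag{9.2}$$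

**Lemma 6.** In Case 2c, let $\hat\gamma\in\{\gamma,\theta\}$, $d=\mu-\hat\gamma>0$ and $K\ge2M_\mu-1$ with $M_\mu-\mu\le K(1+\mu-2\hat\gamma)$. Then the right side of (9.1) is $\le dK$ for all $u\in(\hat\gamma,\mu]$.

*Proof.* With $u=\hat\gamma+td$, after division by $d$, we need $\mathcal G(t)=K(1-\hat\gamma)+t[Kd-(M_\mu-\hat\gamma)]+t^2d\ge0$ on $[0,1]$. The hypothesis is $\mathcal G(1)\ge0$. If $\mathcal G'(1)\le0$, then $\mathcal G$ is nonincreasing on $[0,1]$ by convexity, and $\mathcal G\ge\mathcal G(1)\ge0$. Otherwise the minimizer $t^*$ is $<1$. If $t^*\le0$, then $\mathcal G\ge\mathcal G(0)\ge0$ on $[0,1]$. If $0<t^*<1$, then $\min\mathcal G=K(1-\hat\gamma)-d\,t^{*2}\ge\mu(1-\hat\gamma)-(\mu-\hat\gamma)=\hat\gamma(1-\mu)\ge0$. Here we used $K\ge\frac{1-\mu}{1+\mu}\ge\sqrt2-1\ge\mu$, valid as $\mu<\sqrt2-1$. $\square$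

To check the hypothesis of Lemma 6, write $M_\mu-\mu=M_\mu(1-\mu-\mu^2)$ and $2M_\mu-1=M_\mu(1-\mu)$; then
$$(M_\mu-\mu)-(2M_\mu-1)(1+\mu-2\hat\gamma)=M_\mu[2\hat\gamma(1-\mu)-\mu].\tag{9.3}$$

**Subcase 2c-i: $A\le X$.** Here $p(A)=\gamma A$, so $\mu L-\gamma-p(A)=\delta L$ and $E=2M_\mu\delta-\delta=a_0\ge0$. We show $Y-u\le a_0$, which suffices as $a_0\le\sigma(\mu)$.

*$n\ge1$.* Take $\hat\gamma=\gamma$, $K=2M_\mu-1$. Since $\mu>\theta$, $\mu(1+\gamma)>2\gamma$, so $\mu>2\gamma-\gamma\mu\ge2\gamma(1-\mu)$. By (9.3) Lemma 6 applies for $n=1$ and gives $\delta(2M_\mu-1)=a_0$; for $n\ge2$ use (9.2).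

*$n=0$.* We show $\hat Y(u)-u\le a_0$ for all $u\in(0,\mu]$, with $T,s,g$ fixed. If $u>u_0=\frac{L-s}T$, (B3) reduces the claim to $u_0$, so assume $s+uT\le L$. If $u\le\gamma$: Lemma 5. Let $\gamma<u\le\mu$. By (4.7), $gM\ge\frac{\gamma z}{1+\gamma}-qM$. If $\frac{\gamma z}{1+\gamma}-qM\ge\gamma(2M_\mu-1)$, then (B2) gives $\hat Y-u\le u(2M-1)-gM\le(u-\gamma)(2M_\mu-1)\le a_0$. Otherwise $\frac z{1+\gamma}<(2M_\mu-1)+\frac{qM}\gamma$. Then (B1) and $\frac{uz}{1+u}-\frac{\gamma z}{1+\gamma}=\frac{z(u-\gamma)}{(1+u)(1+\gamma)}$ give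
$$\hat Y-u\le-[u-\ln(1+u)-qM]+\tfrac{u-\gamma}{1+u}\Big[(2M_\mu-1)+\tfrac{qM}\gamma\Big].$$
This is $\le(u-\gamma)(2M_\mu-1)\le a_0$ provided
$$\tfrac{u-\gamma}{1+u}\Big[\tfrac{qM}\gamma-u(2M_\mu-1)\Big]\le u-\ln(1+u)-qM.$$
On the left, $\frac q\gamma\le\frac{\gamma(1+\gamma)}2$, $2M_\mu-1=(1-\mu)M_\mu$, $M\le M_\mu<1$ and $u>\gamma$; so it is at most $(u-\gamma)\gamma\max\{0,\frac{1+\gamma}2-(1-\mu)\}\le0.046\,\gamma(u-\gamma)$. On the right, $qM\le\gamma-\ln(1+\gamma)$; so it is at least $\int_\gamma^u\frac{t\,dt}{1+t}\ge\frac\gamma{1+\gamma}(u-\gamma)\ge0.79\,\gamma(u-\gamma)$. So the provision holds.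

**Subcase 2c-ii: $A>X$.** Here $g\ge\theta\phi$ and $p(A)=\theta A-q$, so $\mu L-\gamma-p(A)=\omega L+(\theta-\gamma)+q$. With $\delta=\omega+(\theta-\gamma)$ and $ML=M_\mu$,
$$E=\omega(2M_\mu-1)+E_0,\qquad E_0=(\theta-\gamma)(2M-1)+2Mq\ge q>0,$$
because $M\ge\frac12$. In particular $E>0$.

*$n=0$.* As before (B3) reduces to $s+uT\le L$, and $u\le\gamma$ is Lemma 5. Let $\gamma<u\le\mu$; $g\ge\theta\phi$ gives $gM\ge\frac{\gamma z}{1+\gamma}$. If $\frac z{1+\gamma}\ge2M-1$, (B2) gives $\hat Y-u\le u(2M-1)-\frac{\gamma z}{1+\gamma}\le(u-\gamma)(2M-1)$. Otherwise (B1) gives $\hat Y-u\le\ln(1+u)-u+\frac{z(u-\gamma)}{(1+u)(1+\gamma)}\le(u-\gamma)(2M-1)$. In both cases $\hat Y-u\le\delta(2M-1)$. This is $\le a_0\le\sigma(\mu)$, and it equals $\omega(2M-1)+(\theta-\gamma)(2M-1)\le E$.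

*$n\ge2$.* With $\hat\gamma=\theta$, either $Y-u\le0$ or (9.2) gives $Y-u\le\omega(2M_\mu-1)\le\min\{E,a_0\}$, as $\omega\le\delta$.

*$n=1$.* Take $\hat\gamma=\theta$. If $\mu\ge2\theta(1-\mu)$, then by (9.3) Lemma 6 with $K=2M_\mu-1$ applies, and $Y-u\le\omega(2M_\mu-1)\le\min\{E,a_0\}$. Now let $\mu<2\theta(1-\mu)$, that is, $\mu<\frac{2\theta}{1+2\theta}$ and $\omega<\frac{\theta(1-2\theta)}{1+2\theta}$. We bound $Y-u$ by $E$ and by $\sigma(\mu)$ separately.

*Bound by $E$.* Use Lemma 6 with $K=2M_\mu-1+\frac{E_0}\omega$, so that $\omega K=E$. By (9.3) its hypothesis reads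
$$\frac{\omega M_\mu[2\theta(1-\mu)-\mu]}{1+\mu-2\theta}\le E_0.$$
With $\mu=\theta+\omega$, $\omega[2\theta(1-\mu)-\mu]=\omega[\theta(1-2\theta)-(1+2\theta)\omega]\le\frac{\theta^2(1-2\theta)^2}{4(1+2\theta)}$. Also $1+\mu-2\theta\ge1-\theta$ and $M_\mu\le\frac1{1+\theta}$. So the left side is at most $\frac{\theta^2(1-2\theta)^2}{4(1+2\theta)(1-\theta^2)}$.

If $\theta\le\frac1{10}$, this is $\le\frac{\theta^2}4\le0.025\,\theta$, since $(1+2\theta)(1-\theta^2)=1+2\theta-\theta^2-2\theta^3\ge1$. On the other side, $\mu<\frac16$ and $L<1.6$ give $2M-1\ge\frac{1.25}{7/6}-1>0.071$, and $\theta-\gamma=\frac{\theta(1-\theta)}{2-\theta}\ge\frac9{19}\theta$. So $E_0\ge0.033\,\theta$.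

If $\frac1{10}\le\theta<\sqrt2-1$, then $E_0\ge q\ge\frac{\gamma^2}2=\frac{\theta^2}{2(2-\theta)^2}\ge0.138\,\theta^2$. The coefficient $\frac{(1-2\theta)^2}{4(1+2\theta)(1-\theta^2)}$ decreases on this range, since the derivative $2-2\theta-6\theta^2$ of $(1+2\theta)(1-\theta^2)$ is positive there. At $\frac1{10}$ it is $\frac{0.64}{4.752}<0.135$.

So the hypothesis holds in both ranges, and $Y-u\le E$.

*Bound by $\sigma(\mu)$.* If $u\le\theta$, then $Y\le u$. If $u>\theta$, then $M_\mu-u\le M_\mu(1-u)$ and $1-u\le1+u-2\theta$, so the right side of (9.1) is $\le M_\mu(u-\theta)\le M_\mu\omega$. Moreover $\omega\le\delta(1-\mu)$, which is equivalent to $\omega\frac\mu{1-\mu}\le\theta-\gamma$. Indeed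
$$\omega\tfrac\mu{1-\mu}\le2\theta\omega\le\theta\cdot\tfrac{2\theta(1-2\theta)}{1+2\theta}\le\tfrac\theta4\le\tfrac{\theta(1-\theta)}{2-\theta}=\theta-\gamma,$$
because $\frac{b(1-b)}{1+b}\le(\sqrt2-1)^2<\frac14$ for $0\le b\le1$ (maximum at $b=\sqrt2-1$), and $\frac{1-\theta}{2-\theta}>0.36$ for $\theta<\sqrt2-1$. So $Y-u\le M_\mu\delta(1-\mu)=a_0\le\sigma(\mu)$.

Thus (P2) holds in Case 2c.

**Step: the cases are exhaustive.** In Section 8: either $A\le X$ (1a), or $A>X$ with $\gamma\le0.29$ and $A<\frac35$ (1b), or $A>X$ with $\gamma>0.29$ or $A\ge\frac35$ (1c). In Section 9: if $A\ge\frac35$ we are in 2a; if $A\le\sqrt2-1$, in 2c; if $\sqrt2-1<A<\frac35$, then $\mu>\frac14$ is 2b and $\mu\le\frac14$ is 2c. In every case (P1) or (P2) holds for an admissible weight, so Lemma 1 proves Theorem A. The reduction in Section 2 then proves Theorem B, and known result (b) gives Corollary C. $\blacksquare$
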